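# A supercongruence for $g_n(-1)$ from one trinomial sum computed twice

## A signed sum of squared trinomial coefficients

Everything in this lecture comes from one sum. For $n\ge 0$ put
$$u_n=\sum_{i+j+k=n}\left(\frac{n!}{i!\,j!\,k!}\right)^2(-1)^k ,$$
where $i,j,k$ run over non-negative integers. The sign marks the variable $k$; the variables $i,j$ carry no sign. We can sum over the unsigned pair first, or over a pair containing the signed variable first, and the two orders give two different single sums.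

**Fix $k$.** The trinomial coefficient is $\binom nk\binom{n-k}{i}$, and $\sum_i\binom{n-k}i^2=\binom{2(n-k)}{n-k}$. Hence $u_n=\sum_k\binom nk^2(-1)^k\binom{2(n-k)}{n-k}$, and replacing $k$ by $n-k$,
$$u_n=(-1)^n\sum_{k}\binom nk^2\binom{2k}k(-1)^k. \tag{1}$$

**Fix $i$ and put $M=n-i$.** The trinomial coefficient is $\binom ni\binom Mk=\binom nM\binom Mk$. The inner sum $\sum_k(-1)^k\binom Mk^2=\sum_k(-1)^k\binom Mk\binom M{M-k}$ is the coefficient of $x^M$ in $(1-x)^M(1+x)^M=(1-x^2)^M$. It is $0$ if $M$ is odd and $(-1)^l\binom{2l}l$ if $M=2l$. Hence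
$$u_n=\sum_{l}\binom n{2l}^2\binom{2l}l(-1)^l. \tag{2}$$

Both formulas are built from the same numbers $(-1)^l\binom{2l}{l}$. In (1) the weight is $\binom nl^2$ and in (2) it is $\binom n{2l}^2$. Formula (2) is quick by hand:

| $n$ | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ | $7$ |
|---|---|---|---|---|---|---|---|
| $u_n$ | $1$ | $1$ | $1-2=-1$ | $1-18=-17$ | $1-72+6=-65$ | $1-200+150=-49$ | $1-882+7350-980=5489$ |

As a check of (1) at $n=4$: $1-32+216-320+70=-65$.

## The divisibility by $(pn)^3$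

The sum $u_n$ serves to study the polynomials
$$g_n(x)=\sum_{k=0}^n\binom nk^2\binom{2k}kx^k$$
at $x=-1$, since (1) says $u_n=(-1)^ng_n(-1)$. The problem, whose source is "SUPERCONGRUENCES INVOLVING LUCAS SEQUENCES" (http://maths.nju.edu.cn/~zwsun/215c.pdf), is to prove or disprove that for every prime $p>5$ and every $n\ge1$ the number $g_{pn}(-1)-g_n(-1)$ is divisible by $(pn)^3$ as far as the prime $p$ is concerned. It is true.

**Theorem.** Let $p>5$ be prime and $n\ge1$. Then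
$$\frac{g_{pn}(-1)-g_n(-1)}{(pn)^3}\in\mathbb Z_p .$$

Here $\mathbb Z_p$ is the ring of $p$-adic integers and $v$ is the $p$-adic valuation. A rational number lies in $\mathbb Z_p$ exactly when its denominator in lowest terms is prime to $p$; for instance $\frac{7}{20}\in 7\mathbb Z_7$. We write $a\equiv b\pmod{p^s}$ when $a-b\in p^s\mathbb Z_p$. Dividing by $(pn)^3$ is, up to a unit of $\mathbb Z_p$, dividing by $p^{3r}$ with $r=v(pn)$. Empty products are $1$, and $x^0=1$ also for $x=0$. Since $p$ is odd, $(-1)^{pn}=(-1)^n$, so the theorem is equivalent to $u_{pn}-u_n\in p^{3r}\mathbb Z_p$.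

We use these textbook facts.

* Legendre's formula $v(m!)=\sum_{a\ge1}\lfloor m/p^a\rfloor$. It gives $v((pM+e)!)=M+v(M!)$ for $0\le e<p$, and $v(i!)\le i-1$ for $i\ge1$. Also $v(i)\le i-1$ for $i\ge 1$, because $p^{i-1}\ge i$.
* For $p$ odd, $\log(1+z)=\sum_{i\ge1}(-1)^{i-1}z^i/i$ and $\exp(z)=\sum_{i\ge0} z^i/i!$ converge for $z\in p\mathbb Z_p$; $\log$ turns products in $1+p\mathbb Z_p$ into sums; $\log(1+p\mathbb Z_p)\subset p\mathbb Z_p$; $\exp(\log w)=w$ for $w\in1+p\mathbb Z_p$; and $\exp(-z)=\exp(z)^{-1}$.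
* A convergent series with all terms in $p^s\mathbb Z_p$ has its sum in $p^s\mathbb Z_p$.
* Wolstenholme's theorem: $\binom{2p}p\equiv2\pmod{p^3}$ for $p\ge5$. (Used only in the warm-up below.)

From now on $p\ge5$ is prime. The stronger assumption $p\ge7$ enters only at the very end, and we will see exactly where.

## The case $n=1$: the same number is $-D$ and $4D$

Let $D=(u_p-u_1)/p^2$. The claim for $n=1$ is that $D\in p\mathbb Z_p$.

The natural first attempt is to take formula (1), which is just the definition of $g_n(-1)$, and compare terms. For $1\le k\le p-1$ we have $\binom pk=\frac pk\binom{p-1}{k-1}$ and $\binom{p-1}{k-1}\equiv(-1)^{k-1}\pmod p$, so $\binom pk^2\equiv p^2/k^2\pmod{p^3}$. The term $k=p$ is $-\binom{2p}p\equiv-2\pmod{p^3}$. Since $u_1=-(1-2)$, we obtain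
$$-D\equiv S:=\sum_{k=1}^{p-1}(-1)^k\frac{\binom{2k}k}{k^2}\pmod p .$$
So $p^2$ comes for free, and the third factor $p$ needs $S\equiv0$. Here the comparison of terms stops. For $p/2<k<p$ the summand is divisible by $p$, because $p$ divides $(2k)!$ and not $k!$. For $k<p/2$ the summand is a unit, so the vanishing, if it happens, is a cancellation. For $p=7$ the unit terms are $-2,\ \frac64,\ -\frac{20}9\equiv-2,\,5,\,4\pmod 7$, with sum $7\equiv0$. For $p=5$ they are $-2,\ \frac64\equiv -2,\,4\pmod 5$, with sum $2\not\equiv0$. Any proof must therefore use $p\ne5$.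

Now do the same with formula (2). The weight is $\binom p{2l}^2\equiv p^2/(2l)^2$, so
$$4D\equiv S':=\sum_{l=1}^{(p-1)/2}(-1)^l\frac{\binom{2l}l}{l^2}\pmod p .$$
By the remark on $p/2<k<p$, $S\equiv S'$. Hence $-D\equiv4D$, that is, $5D\equiv0\pmod p$, and for $p\ne5$ we get $D\equiv0$. Nothing about $S$ had to be evaluated: two evaluations of $D$ differ by the factor $-4$, and this forces $D$ to vanish.

The rest of the lecture carries this argument out modulo $p^r$. We first need to treat the terms with $p\mid k$ on the same footing as the others, with enough precision.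

## Central binomial quotients and a Lipschitz lemma

Call a $\mathbb Z_p$-valued function $\varphi$ on a set of integers *Lipschitz* if, for every $u\ge1$, $t\equiv t'\pmod{p^u}$ implies $\varphi(t)\equiv\varphi(t')\pmod{p^u}$. On the integers prime to $p$, $t\mapsto t^{-2}$ is Lipschitz; $t\mapsto\lfloor t/p\rfloor$ is not, since $1$ and $1+p$ have values $0$ and $1$. Let $U_s=\{1\le t\le p^s:\ p\nmid t\}$.

**Lemma 1.** If $\varphi$ is Lipschitz on the integers prime to $p$, then $\sum_{t\in U_s}\varphi(t)\in p^{s-1}\mathbb Z_p$ for all $s\ge1$.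

*Proof.* Induction on $s$; the case $s=1$ is trivial. For $s\ge2$, each element of $U_{s-1}$ is congruent mod $p^{s-1}$ to exactly $p$ elements of $U_s$, and each element of $U_s$ arises exactly once in this way. So $\sum_{U_s}\varphi\equiv p\sum_{U_{s-1}}\varphi\pmod{p^{s-1}}$, and $\sum_{U_{s-1}}\varphi\in p^{s-2}\mathbb Z_p$ by induction. $\square$

For $x\in p\mathbb Z_{\ge0}$ and $i\ge1$ let
$$P_i(x)=\tfrac12\sum_{0<t<x,\,p\nmid t}(t(x-t))^{-i}=\sum_{0<t<x/2,\,p\nmid t}(t(x-t))^{-i}\in\mathbb Z_p .$$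
The two expressions agree because $t\mapsto x-t$ preserves the first index set and has no fixed point there: if $x$ is even, then $p\mid x/2$. Also $P_i(0)=0$. For example $P_1(7)=\frac16+\frac1{10}+\frac1{12}=\frac7{20}$ for $p=7$.

**Lemma 2.** Let $x,x'\in p\mathbb Z_{\ge0}$ and $x\equiv x'\pmod{p^s}$ with $s\ge1$. Then $P_i(x)\equiv P_i(x')\pmod{p^{s-1}}$ for all $i\ge1$, and $P_1(x)\equiv P_1(x')\pmod{p^s}$. In particular $P_1(x)\in x\mathbb Z_p$.

*Proof.* **Step 1: isolate the difference.** By symmetry let $x'=x+cp^s$ with $c\ge0$. For $p\nmid t$ the numbers $t(x'-t)\equiv t(x-t)\pmod{p^s}$ are units, so modulo $p^s$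
$$2P_i(x')\equiv\sum_{0<t<x',\,p\nmid t}(t(x-t))^{-i}\equiv2P_i(x)+c\sum_{t\in U_s}(t(x-t))^{-i}.$$
Indeed $x\le t<x'$ runs through $c$ complete residue systems mod $p^s$, and $(t(x-t))^{-i}$ modulo $p^s$ depends only on $t$ modulo $p^s$.

**Step 2: general $i$.** The function $t\mapsto (t(x-t))^{-i}$ is Lipschitz on integers prime to $p$, so by Lemma 1 the last sum is in $p^{s-1}\mathbb Z_p$. As $2$ is a unit, the first claim follows.

**Step 3: gain one power of $p$ for $i=1$.** Write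
$$\frac1{t(x-t)}=-\frac1{t^2}+\frac x{t^2(x-t)} .$$
By Lemma 1 the second part sums over $U_s$ to an element of $x\,p^{s-1}\mathbb Z_p\subset p^s\mathbb Z_p$. For $H=\sum_{t\in U_s}t^{-2}$, multiplication by $2$ permutes the unit residue classes mod $p^s$, so $H\equiv H/4$, hence $3H\equiv0$ and $H\equiv0\pmod{p^s}$ because $p\ge5$. This is the second claim. For $x>0$ take $x'=0$ and $s=v(x)$ to get $P_1(x)\in x\mathbb Z_p$; for $x=0$ it is clear. $\square$

**The quotient $R$.** For $x=pk>0$ let $R(x)=\binom{2pk}{pk}/\binom{2k}k$. In $\binom{2x}x=\prod_{t=1}^x\frac{x+t}t$ the factors with $t=pt'$ are $\frac{k+t'}{t'}$, $1\le t'\le k$, with product $\binom{2k}k$. Pair $t\leftrightarrow x-t$ among the rest and use $(x+t)(2x-t)=2x^2+t(x-t)$: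
$$R(x)=\prod_{0<t<x,\,p\nmid t}\frac{x+t}t=\prod_{0<t<x/2,\,p\nmid t}\Bigl(1+\frac{2x^2}{t(x-t)}\Bigr)\in1+x^2\mathbb Z_p. \tag{3}$$
For $p=7$: $R(7)=\frac{104}6\cdot\frac{108}{10}\cdot\frac{110}{12}=1716=3432/2$.

**Definition.** Put $b_0=0$. For $l\ge1$ put
$$b_l=\frac1{l^2}\ \text{ if }p\nmid l,\qquad b_l=\frac{1-R(l)^{-1}}{l^2}\ \text{ if }p\mid l .$$
For $l\ge0$ put $a_l=\binom{2l}lb_l$.

So $a_l=\binom{2l}l/l^2$ if $p\nmid l$, which is what appeared for $n=1$, and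
$$a_{pk}=\frac{\binom{2pk}{pk}-\binom{2k}k}{(pk)^2}\qquad(k\ge1),$$
which measures the mismatch between the term $pk$ of $u_{pn}$ and the term $k$ of $u_n$. For $p=7$: $b_7=\frac{1715/1716}{49}=\frac{35}{1716}$ and $a_7=\frac{3430}{49}=70$.

**Lemma 3.** $b_l\in\mathbb Z_p$, and $l\equiv l'\pmod{p^s}$ with $s\ge1$ implies $b_l\equiv b_{l'}\pmod{p^s}$. Hence $b_l,a_l\in l\,\mathbb Z_p$ if $p\mid l$.

*Proof.* If $p\nmid l$, then $p\nmid l'$ and the claims are clear. So let $x\equiv x'\pmod{p^s}$ be non-negative multiples of $p$. We use a product rule: if $y_m,y_m'\in p\mathbb Z_p$ and $y_m\equiv y'_m\pmod{p^s}$ for $1\le m\le M$, then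
$$\prod y_m-\prod y'_m=\sum_{m=1}^My_1\cdots y_{m-1}(y_m-y'_m)y'_{m+1}\cdots y'_M\in p^{s+M-1}\mathbb Z_p .$$

**Step 1: write $\log R(x)$ as $x^2L(x)$, in order to see the dependence on $x$.** Taking logarithms in (3) and exchanging the finite sum over $t$ with the series, for $x>0$,
$$\log R(x)=x^2L(x),\qquad L(x)=\sum_{i\ge1}(-1)^{i-1}2^i\,\frac{x^{2i-2}P_i(x)}i .$$
The series converges since $v(x^{2i-2}/i)\ge(2i-2)-(i-1)\to\infty$. At $x=0$ it gives $L(0)=2P_1(0)=0$, which we take as the definition of $L(0)$.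

**Step 2: $L$ is Lipschitz.** The term $i=1$ is $2P_1$, which changes by an element of $p^s\mathbb Z_p$ by Lemma 2. For $i\ge2$,
$$x^{2i-2}P_i(x)-x'^{2i-2}P_i(x')=x^{2i-2}\bigl(P_i(x)-P_i(x')\bigr)+\bigl(x^{2i-2}-x'^{2i-2}\bigr)P_i(x').$$
The first part is in $p^{2i-2}p^{s-1}\mathbb Z_p$ by Lemma 2, the second in $p^{s+2i-3}\mathbb Z_p$ by the product rule with $M=2i-2$. So the whole is in $p^{s+2i-3}\mathbb Z_p$, and since $v(i)\le i-1\le2i-3$, dividing by $i$ leaves an element of $p^s\mathbb Z_p$. Thus $L(x)\equiv L(x')\pmod{p^s}$. With $x'=0$, $s=1$ we get $L(x)\in p\mathbb Z_p$.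

**Step 3: pass from $L$ to $b$.** Since $p$ is odd and $R(x)\in1+p\mathbb Z_p$, $R(x)^{-1}=\exp(-x^2L(x))$. So for $x>0$
$$b_x=\frac{1-\exp(-x^2L(x))}{x^2}=\sum_{i\ge1}(-1)^{i-1}\frac{x^{2i-2}L(x)^i}{i!},$$
and at $x=0$ the series also gives $b_0=0$. The numerator of the $i$-th term is a product of $3i-2$ factors in $p\mathbb Z_p$, each changing by an element of $p^s\mathbb Z_p$ when $x$ is replaced by $x'$. By the product rule it changes by an element of $p^{s+3i-3}\mathbb Z_p$. As $v(i!)\le i-1\le3i-3$, we get $b_x\equiv b_{x'}\pmod{p^s}$.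

**Step 4: the size of $b_x$.** For $x>0$ take $x'=0$ and $s=v(x)$: then $b_x\in x\mathbb Z_p$, so $b_x\in\mathbb Z_p$ and $a_x=\binom{2x}xb_x\in x\mathbb Z_p$. For $x=0$ these are clear. $\square$

## Two evaluations of $D$ by block sums

Put $T_0(2l)=(-1)^la_l$ and $T_0(2l+1)=0$ for $l\ge0$. The zeros are inserted because (2) indexes its terms by the even number $2l$. For $s\ge0$ let
$$T_s(j)=\sum_{i=p^sj}^{p^s(j+1)-1}T_0(i),\qquad\text{so that}\qquad T_{s+1}(j)=\sum_{i=pj}^{pj+p-1}T_s(i).$$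
Thus $T_s(j)$ is the sum over the $j$-th block of length $p^s$. For $p=7$,
$$T_1(0)=-2+\frac32-\frac{20}9=-\frac{49}{18},\qquad T_1(1)=\frac{70}{16}-\frac{252}{25}+\frac{924}{36},$$
and both lie in $7\mathbb Z_7$: the first by cancellation, the second because $7$ divides $70$, $252$ and $924$.

**Lemma 4.** Let $n\ge1$, $N=pn$, $r=v(N)$. Then $D:=(u_N-u_n)/N^2\in\mathbb Z_p$, and modulo $p^r$
$$(-1)^nD\equiv\sum_{j=0}^{n-1}\binom{n-1}j^2\bigl(T_1(2j)+T_1(2j+1)\bigr), \tag{A}$$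
$$4D\equiv\sum_{j=0}^{n-1}\binom{n-1}j^2T_1(j). \tag{B}$$

*Proof.* **Step 1: binomials $\binom Nk$ with $p\nmid k$.** Let $1\le k<N$, $p\nmid k$, $q=\lfloor k/p\rfloor$. Then $\binom Nk=\frac Nk\prod_{t=1}^{k-1}\frac{N-t}t$. The factors with $t=pt'$ are $\frac{n-t'}{t'}$ with $1\le t'\le\lfloor(k-1)/p\rfloor=q$, with product $\binom{n-1}q$. The others are $\equiv-1\pmod{p^r}$. Squaring removes the sign, and $N^2$ contributes $p^{2r}$, so
$$\binom Nk^2\equiv\frac{N^2}{k^2}\binom{n-1}q^2\pmod{p^{3r}}. \tag{4}$$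

**Step 2: binomials $\binom N{pk}$, compared with $\binom nk$.** Let $1\le k\le n$, $x=pk$, $y=N-x$. In $\binom Nx=\prod_{t=1}^x\frac{y+t}t$ the factors with $p\mid t$ have product $\binom nk$. Pair $t\leftrightarrow x-t$ in the rest and use $(y+t)(y+x-t)=yN+t(x-t)$:
$$\frac{\binom N{pk}}{\binom nk}=\prod_{0<t<x/2,\,p\nmid t}\Bigl(1+\frac{yN}{t(x-t)}\Bigr)=1+\delta,\qquad\delta\in yNP_1(x)+y^2N^2\mathbb Z_p .$$
By Lemma 2, $P_1(x)\in x\mathbb Z_p$, so $\delta\in xyN\mathbb Z_p+y^2N^2\mathbb Z_p$. Also $\delta\in yN\mathbb Z_p$ gives $\delta^2\in y^2N^2\mathbb Z_p$. Hence $2\delta+\delta^2\in xyN\mathbb Z_p+y^2N^2\mathbb Z_p$. Since $x\binom nk=N\binom{n-1}{k-1}$ and $y\binom nk=N\binom{n-1}k$, multiplying by $\binom nk^2$ gives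
$$\binom N{pk}^2-\binom nk^2=\binom nk^2(2\delta+\delta^2)\in N^3\mathbb Z_p=p^{3r}\mathbb Z_p. \tag{5}$$

**Step 3: formula (1) gives (A).** By (5), for $1\le k\le n$, modulo $p^{3r}$,
$$\binom N{pk}^2\binom{2pk}{pk}-\binom nk^2\binom{2k}k\equiv\binom nk^2(pk)^2a_{pk}=N^2\binom{n-1}{k-1}^2a_{pk}.$$
To match (4) we want $\binom{n-1}k$ in place of $\binom{n-1}{k-1}$. The squares differ by $\pm\binom nk\bigl(\binom{n-1}{k-1}-\binom{n-1}k\bigr)$, and $a_{pk}\binom nk\in pk\binom nk\mathbb Z_p\subset N\mathbb Z_p$ by Lemma 3. So the replacement costs an element of $N^3\mathbb Z_p$, which is allowed. The terms with $k=0$ cancel in $u_N-u_n$, and $a_0=0$. For $p\nmid k$, (4) turns $\binom Nk^2\binom{2k}k$ into $N^2\binom{n-1}{\lfloor k/p\rfloor}^2a_k$. With $(-1)^N=(-1)^n$ and $(-1)^{pk}=(-1)^k$,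
$$(-1)^n(u_N-u_n)\equiv N^2\sum_{k=0}^{N-1}(-1)^k\binom{n-1}{\lfloor k/p\rfloor}^2a_k\pmod{p^{3r}};$$
the index $k=N$ is dropped because its coefficient is $\binom{n-1}n^2=0$. In particular $D\in\mathbb Z_p$, and dividing by $N^2$ leaves a congruence mod $p^r$. For $pj\le k\le pj+p-1$ the index $i=2k$ runs through the even integers of $[2pj,2pj+2p-1]$, so $\sum_{k=pj}^{pj+p-1}(-1)^ka_k=T_1(2j)+T_1(2j+1)$. This is (A).

**Step 4: formula (2) gives (B).** For $p\nmid l$ and $0<2l<N$, (4) with $k=2l$ gives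
$$\binom N{2l}^2\binom{2l}l\equiv\frac{N^2}4\binom{n-1}{\lfloor2l/p\rfloor}^2a_l\pmod{p^{3r}}.$$
(If $2l=N$, then $p\mid l$.) For $l\ge1$, $2l\le n$, (5) with $k=2l$ gives modulo $p^{3r}$
$$\binom N{2pl}^2\binom{2pl}{pl}-\binom n{2l}^2\binom{2l}l\equiv\binom n{2l}^2(pl)^2a_{pl}=\frac{N^2}4\binom{n-1}{2l-1}^2a_{pl},$$
because $2pl\binom n{2l}=N\binom{n-1}{2l-1}$. As in Step 3, $\binom{n-1}{2l-1}$ may be replaced by $\binom{n-1}{2l}$, because $a_{pl}\binom n{2l}\in pl\binom n{2l}\mathbb Z_p\subset N\mathbb Z_p$; if $2l=n$ the new coefficient is $0$. The terms with $l=0$ cancel. Since $(-1)^{pl}=(-1)^l$,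
$$4(u_N-u_n)\equiv N^2\sum_{0\le2l<N}(-1)^l\binom{n-1}{\lfloor2l/p\rfloor}^2a_l=N^2\sum_{0\le i<N}\binom{n-1}{\lfloor i/p\rfloor}^2T_0(i)\pmod{p^{3r}}.$$
Grouping $i$ by $j=\lfloor i/p\rfloor$ and dividing by $N^2$ gives (B). $\square$

For $n=1$ this reads $-D\equiv T_1(0)+T_1(1)$, $4D\equiv T_1(0)$ modulo $p$, the warm-up again.

## What $n=p$ asks of the blocks

Take $n=p$, so that we work mod $p^2$. The right sides of (A) and (B) are now different sums: (A) runs over twice as many blocks as (B), and the weights are $1$ only modulo $p$, since $\binom{p-1}j^2\equiv1\pmod p$. The warm-up argument does not apply as it stands.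

Suppose, however, that $T_1(j)\in p\mathbb Z_p$ for every $j$. Then replacing the weights by $1$ costs nothing mod $p^2$, and (A), (B) become $-D\equiv T_2(0)+T_2(1)$ and $4D\equiv T_2(0)\pmod{p^2}$. If moreover $T_2(1)\equiv0\pmod{p^2}$, then $5D\equiv0$ as before. So we need three things at each scale.

* A way to trade weights for larger blocks when the blocks are divisible enough. This is Lemma 5.
* Divisibility of all even-numbered blocks $T_s(2j)$. The factor-$5$ argument will only give $T_s(0)$, so we must compare block $2j$ with block $0$. This is Lemma 6, and it is why Lemma 3 was needed.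
* Divisibility of odd-numbered blocks. Knowing $T_{s-1}(i)\in p^{s-1}\mathbb Z_p$ for each of the $p$ parts of $T_s(1)$ gives only $p^{s-1}$; one $p$ is missing. In the warm-up it came from $p\mid\binom{2d}d$ for $p/2<d<p$, so the induction must carry a binomial factor. The parts of $T_s(1)$ are $T_{s-1}(i)$ with $p\le i\le2p-1$. All of these have the form $i=2d$ or $2d+1$ with $d\ge\frac{p+1}2$, except $i=p=2\cdot\frac{p-1}2+1$. For that one $\binom{2d}d$ is a unit, but $2d+1=p$. So the claim for odd blocks should carry the factor $2d+1$ as well.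

This explains the shape of what we shall prove: $T_s(2j)\in p^s\binom{2j}j\mathbb Z_p$ and $T_s(2j+1)\in p^s(2j+1)\binom{2j}j\mathbb Z_p$.

## Trading weights for longer blocks

**Lemma 5.** Let $m\ge1$, $h\ge0$, and let $V_w(j)\in\mathbb Z_p$ ($w\ge w_0$, $j\ge0$) satisfy $V_{w+1}(j)=\sum_{i=pj}^{pj+p-1}V_w(i)$. Let $c_u:\{0,\dots,p^um-1\}\to\mathbb Z_p$ ($0\le u\le h$) satisfy $c_u(i)\equiv c_{u-1}(\lfloor i/p\rfloor)\pmod{p^u}$ for $u\ge1$. If $V_w(i)\in p^w\mathbb Z_p$ for $w_0\le w<w_0+h$ and all $i$, then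
$$\sum_{i<p^hm}c_h(i)V_{w_0}(i)\equiv\sum_{i<m}c_0(i)V_{w_0+h}(i)\pmod{p^{w_0+h}}.$$

*Proof.* Put $S_u=\sum_{i<p^um}c_u(i)V_{w_0+h-u}(i)$; the claim is $S_h\equiv S_0$. For $1\le u\le h$, grouping $i$ by $\lfloor i/p\rfloor$ and using the recursion,
$$\sum_{i<p^um}c_{u-1}(\lfloor i/p\rfloor)V_{w_0+h-u}(i)=\sum_{j<p^{u-1}m}c_{u-1}(j)V_{w_0+h-u+1}(j)=S_{u-1}.$$
Hence
$$S_h-S_0=\sum_{u=1}^h\ \sum_{i<p^um}\bigl[c_u(i)-c_{u-1}(\lfloor i/p\rfloor)\bigr]V_{w_0+h-u}(i),$$
and every summand lies in $p^u\cdot p^{w_0+h-u}\mathbb Z_p=p^{w_0+h}\mathbb Z_p$. $\square$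

Two families of weights will be used.

**Binomial weights.** Let $c_u(i)=\binom{p^um-1}i^2$. For $u\ge1$, in $\binom{p^um-1}i=\prod_{1\le t\le i}\frac{p^um-t}t$ the factors with $p\nmid t$ are $\equiv-1\pmod{p^u}$, and those with $t=pt'$ have product $\binom{p^{u-1}m-1}{\lfloor i/p\rfloor}$. Squaring gives the required congruence. These handle (A) and (B).

**Shift weights.** Fix $j\ge0$, take $m=1$, and for $0\le i<p^u$ let
$$\sigma_u(i)=\prod_{1\le t\le i}\Bigl(1+\frac{2p^uj}t\Bigr)\prod_{1\le t\le\lfloor i/2\rfloor}\Bigl(1+\frac{p^uj}t\Bigr)^{-2}.$$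
Here $t<p^u$, so $v(t)<u$ and all factors lie in $1+p\mathbb Z_p$. For $u\ge1$ the factors with $p\nmid t$ are $\equiv1\pmod{p^u}$. Those with $t=pt'$ are $1+2p^{u-1}j/t'$ with $t'\le\lfloor i/p\rfloor$ and $(1+p^{u-1}j/t')^{-2}$ with $t'\le\lfloor\lfloor i/2\rfloor/p\rfloor=\lfloor\lfloor i/p\rfloor/2\rfloor$, which are exactly the factors of $\sigma_{u-1}(\lfloor i/p\rfloor)$. So the congruence holds. Also $\sigma_0(0)=1$.

## From block $2j$ to block $0$

The shift weights measure how central binomials change under translation by $p^sj$. For $p=7$, $j=1$: $\sigma_1(2)=\frac{(1+14)(1+7)}{(1+7)^2}=\frac{15}8$, and indeed $\binom{16}8=12870=\binom{14}7\binom21\cdot\frac{15}8$.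

**Lemma 6.** For $s\ge1$, $j\ge0$ put $\kappa=\binom{2p^sj}{p^sj}/\binom{2j}j$. Then $\kappa\in\mathbb Z_p^\times$ and
$$\frac{(-1)^jT_s(2j)}{\kappa\binom{2j}j}\equiv\sum_{i=0}^{p^s-1}\sigma_s(i)T_0(i)\pmod{p^s}.$$

*Proof.* **Step 1: $\kappa$ is a unit.** If $j=0$, then $\kappa=1$. Otherwise $\kappa=\prod_{i=1}^sR(p^ij)\in1+p\mathbb Z_p$ by (3).

**Step 2: rewrite the block $2j$ by indices in the block $0$.** The even indices $i=2l$ in $[2p^sj,\,2p^sj+p^s-1]$ are given by $l=p^sj+l_0$ with $0\le2l_0<p^s$. So $T_s(2j)$ is the sum of $(-1)^l\binom{2l}lb_l$ over these $l$. Here $(-1)^l=(-1)^{j+l_0}$, and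
$$\binom{2l}l=\binom{2p^sj}{p^sj}\,\frac{\prod_{1\le t\le2l_0}(2p^sj+t)}{\prod_{1\le t\le l_0}(p^sj+t)^2}=\kappa\binom{2j}j\binom{2l_0}{l_0}\sigma_s(2l_0),$$
where the last equality takes a factor $t$ out of each bracket. So the left side of the claim equals $\sum_{l_0}(-1)^{l_0}\binom{2l_0}{l_0}\sigma_s(2l_0)\,b_l$.

**Step 3: replace $b_l$ by $b_{l_0}$.** By Lemma 3, $b_l\equiv b_{l_0}\pmod{p^s}$. The sum becomes $\sum_{l_0}\sigma_s(2l_0)T_0(2l_0)$, and $T_0$ vanishes at odd arguments. $\square$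

As a check for $p=7$, $s=j=1$: the block is $T_1(2)=-a_7+a_8-a_9+a_{10}$, with $a_7=70$, $a_8=\frac{12870}{64}\equiv4$, $a_9=\frac{48620}{81}\equiv3$, $a_{10}=\frac{184756}{100}\equiv6\pmod 7$. The sum is $\equiv0+4-3+6=7\equiv0$. The three nonzero terms $4,-3,6$ are $-2$ times the terms $-2,5,4$ of the warm-up mod $7$, as $(-1)^j\binom{2j}j=-2$ predicts.

**Lemma 7.** For $j\ge0$,
$$v\tbinom{2(pj+d)}{pj+d}=v\tbinom{2j}j\ \ \bigl(0\le d\le\tfrac{p-1}2\bigr),\qquad v\tbinom{2(pj+d)}{pj+d}=1+v\bigl((2j+1)\tbinom{2j}j\bigr)\ \ \bigl(\tfrac{p+1}2\le d\le p-1\bigr).$$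

*Proof.* We use $v((pM+e)!)=M+v(M!)$ for $0\le e<p$. The denominator $((pj+d)!)^2$ has valuation $2j+2v(j!)$. In the first case $2(pj+d)=p(2j)+2d$ with $2d\le p-1$, so the numerator has valuation $2j+v((2j)!)$. In the second case $2(pj+d)=p(2j+1)+(2d-p)$ with $1\le2d-p\le p-2$, so the numerator has valuation $2j+1+v((2j+1)!)$, and $(2j+1)!/(j!)^2=(2j+1)\binom{2j}j$. $\square$

## Divisibility of all blocks

**Proposition 8.** Let $p\ge7$. For all $s,j\ge0$:
$$(E_s)\quad T_s(2j)\in p^s\binom{2j}j\mathbb Z_p,\qquad\qquad(O_s)\quad T_s(2j+1)\in p^s(2j+1)\binom{2j}j\mathbb Z_p.$$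

*Proof.* Induction on $s$. For $s=0$: $T_0(2j)=(-1)^j\binom{2j}jb_j$ with $b_j\in\mathbb Z_p$ by Lemma 3, and $T_0(2j+1)=0$. Let $s\ge1$ and assume both claims for all smaller indices and all $j$. In particular
$$T_w(i)\in p^w\mathbb Z_p\quad\text{for all }0\le w<s\text{ and all }i. \tag{6}$$

**Step 1: the odd blocks, from scale $s-1$.** The block of $T_s(2j+1)$ consists of the $T_{s-1}(i)$ with $2pj+p\le i\le2pj+2p-1$. Write $i=2(pj+d)$ or $i=2(pj+d)+1$. The first index, $p(2j+1)=2(pj+\frac{p-1}2)+1$, is odd and stands alone; the others come in pairs: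
$$T_s(2j+1)=\sum_{d=(p+1)/2}^{p-1}\bigl[T_{s-1}(2(pj+d))+T_{s-1}(2(pj+d)+1)\bigr]+T_{s-1}\bigl(2(pj+\tfrac{p-1}2)+1\bigr).$$
For $d\ge\frac{p+1}2$, $(E_{s-1})$ and $(O_{s-1})$ put both terms in $p^{s-1}\binom{2(pj+d)}{pj+d}\mathbb Z_p$, which is $p^s(2j+1)\binom{2j}j\mathbb Z_p$ by the second case of Lemma 7. For the last term put $d=\frac{p-1}2$. Since $2(pj+d)+1=p(2j+1)$, $(O_{s-1})$ puts it in $p^{s-1}\cdot p(2j+1)\binom{2(pj+d)}{pj+d}\mathbb Z_p=p^s(2j+1)\binom{2j}j\mathbb Z_p$, by the first case of Lemma 7. This proves $(O_s)$ for all $j$.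

**Step 2: reduce $(E_s)$ to the single block $T_s(0)$.** Fix $j$. Apply Lemma 5 with $c_u=\sigma_u$, $m=1$, $h=s$, $w_0=0$, $V=T$; the divisibility hypothesis is (6). It gives
$$\sum_{i<p^s}\sigma_s(i)T_0(i)\equiv\sigma_0(0)T_s(0)=T_s(0)\pmod{p^s}.$$
With Lemma 6, $T_s(2j)\in\binom{2j}j\bigl(T_s(0)\mathbb Z_p+p^s\mathbb Z_p\bigr)$. So it is enough to show $T_s(0)\equiv0\pmod{p^s}$.

**Step 3: show $T_s(0)\equiv0$ by evaluating $D$ twice.** Apply Lemma 4 with $n=p^{s-1}$, so $N=p^s$, $r=s$ and $(-1)^n=-1$. Apply Lemma 5 with $c_u(i)=\binom{p^u-1}i^2$, $m=1$, $h=s-1$, $w_0=1$, twice: once with $V_w=T_w$, once with $V_w(j)=T_w(2j)+T_w(2j+1)$. The second family satisfies the recursion, since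
$$V_{w+1}(j)=\sum_{i=2pj}^{2pj+2p-1}T_w(i)=\sum_{i=pj}^{pj+p-1}\bigl(T_w(2i)+T_w(2i+1)\bigr)=\sum_{i=pj}^{pj+p-1}V_w(i).$$
In both cases $V_w(i)\in p^w\mathbb Z_p$ for $1\le w<s$ by (6), and the modulus is $p^{w_0+h}=p^s$. As $c_0(0)=1$, (B) and (A) become, modulo $p^s$,
$$4D\equiv T_s(0),\qquad-D\equiv T_s(0)+T_s(1)\equiv T_s(0),$$
the last step by $(O_s)$ with $j=0$, which is Step 1. Hence $5D\equiv0\pmod{p^s}$. Since $p\ne5$, $D\equiv0$, and $T_s(0)\equiv4D\equiv0\pmod{p^s}$. $\square$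

The division by $5$ is the only place where $p\ge7$ is used instead of $p\ge5$.

## The theorem for arbitrary $n$

*Proof of the Theorem.* Let $p\ge7$ and write $n=p^{r-1}m$ with $r\ge1$, $p\nmid m$, so that $r=v(pn)$. By Proposition 8, $T_w(i)\in p^w\mathbb Z_p$ for all $w,i\ge0$.

**Step 1: show $D\equiv0\pmod{p^r}$.** Use (B), then Lemma 5 with $c_u(i)=\binom{p^um-1}i^2$, $h=r-1$, $w_0=1$, $V=T$, for which $c_h(j)=\binom{n-1}j^2$:
$$4D\equiv\sum_{j=0}^{n-1}\binom{n-1}j^2T_1(j)\equiv\sum_{j=0}^{m-1}\binom{m-1}j^2T_r(j)\equiv0\pmod{p^r},$$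
the last step because $T_r(j)\in p^r\mathbb Z_p$. As $4$ is a unit, $D\in p^r\mathbb Z_p$.

**Step 2: return to $g_n(-1)$.** We get $u_{pn}-u_n=(pn)^2D\in p^{3r}\mathbb Z_p=(pn)^3\mathbb Z_p$. Since $(-1)^{pn}=(-1)^n$,
$$g_{pn}(-1)-g_n(-1)=(-1)^n(u_{pn}-u_n)\in(pn)^3\mathbb Z_p. \qquad\blacksquare$$

## The exponent $3$ and the primes $3$ and $5$

From the table, $g_1(-1)=-1$, $g_3(-1)=17$, $g_5(-1)=49$, $g_7(-1)=-5489$.

For $p=7$, $n=1$: $g_7(-1)-g_1(-1)=-5488=-2^4\cdot7^3$, so the exponent $3$ in the theorem cannot be raised to $4$.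

For $p=5$, $n=1$: $g_5(-1)-g_1(-1)=50$ is not divisible by $5^3$. Here $D=(u_5-u_1)/25=-2$, so $5D\equiv0\pmod5$ holds while $D\not\equiv0$. For $p=3$, $n=1$: $g_3(-1)-g_1(-1)=18$ is not divisible by $3^3$. So the hypothesis $p>5$ cannot be relaxed to include $p=5$ or $p=3$.
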